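# A $\mathcal Z$-stable $C^*$-algebra without property (SI)

## 1. Pushing a small projection aside in $M_{2^\infty}$

Let $M_{2^\infty}=\bigotimes_{k\ge1}M_2$ with its unique tracial state $\tau$, and let $e_{ab}$ be the matrix units of $M_2$. For each $n$ put
$$E_n=1^{\otimes n}\otimes e_{11}^{\otimes n}\otimes 1\otimes 1\otimes\cdots .$$
This is a projection of trace $2^{-n}$, and it commutes with the first $n$ tensor factors. So for every fixed $a\in M_{2^\infty}$ we have $\|[E_n,a]\|\to0$: the sequence $(E_n)$ is central, and it becomes invisible to the trace.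

Can we move $E_n$ off itself, into $1-E_n$, by partial isometries that form a central sequence as well? Here we can, by flipping a single tensor factor. Put
$$s_n=1^{\otimes n}\otimes e_{21}\otimes e_{11}^{\otimes (n-1)}\otimes1\otimes\cdots .$$
Then $s_n^*s_n=E_n$, while $s_ns_n^*=1^{\otimes n}\otimes e_{22}\otimes e_{11}^{\otimes(n-1)}\otimes1\otimes\cdots$ is orthogonal to $E_n$. Thus $(1-E_n)s_n=s_n$, and $s_n$ commutes with the first $n$ factors, just like $E_n$.

So in this algebra a central sequence of small trace fits under one of large trace, and a central sequence implements the comparison. Is this a general feature of well-behaved simple $C^*$-algebras? We now make this precise.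

## 2. Property (SI), and whether $\mathcal Z$-stability forces it

Fix a free ultrafilter $\omega$ on $\mathbb N$. For a separable unital $C^*$-algebra $A$ let
$$A_\omega=\ell^\infty(\mathbb N,A)\big/\{(x_n):\lim_{\omega}\|x_n\|=0\},$$
and write $[(x_n)]$ for the class of $(x_n)$. We view $A\subseteq A_\omega$ as constant sequences. The *central sequence algebra* is $F(A)=A_\omega\cap A'$. In Section 1, both $E=[(E_n)]$ and $s=[(s_n)]$ lie in $F(M_{2^\infty})$.

Let $T(A)$ be the set of tracial states, assumed nonempty, and $\partial_eT(A)$ its set of extreme points. For $x=[(x_n)]\in A_\omega$ put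
$$\|x\|_2=\lim_{n\to\omega}\ \sup_{\tau\in T(A)}\tau(x_n^*x_n)^{1/2},\qquad J_A=\{x\in A_\omega:\|x\|_2=0\}.$$
This is a seminorm with $\|x\|_2\le\|x\|$. Also $\tau(b^*x^*a^*axb)\le\|a\|^2\tau(xbb^*x^*)\le\|a\|^2\|b\|^2\tau(xx^*)$ and $\tau(xx^*)=\tau(x^*x)$, so $J_A$ is a closed two-sided ideal, the *trace-kernel ideal*. In Section 1, $\|E\|_2=\lim_\omega 2^{-n/2}=0$, so $E\in J_{M_{2^\infty}}$.

**Definition (Matui–Sato, reformulated).** A separable simple $C^*$-algebra $A$ has *property (SI)* if for all positive contractions $e,f\in F(A)$ with $e\in J_A$ and $\sup_k\|1-f^k\|_2<1$ there is $s\in F(A)$ with $fs=s$ and $s^*s=e$.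

Think of $e$ as small and of $f$ as uniformly large. Section 1 verifies the condition for one pair: $e=E$, $f=1-E$. There $f^k=f$, so $\|1-f^k\|_2=\|E\|_2=0$.

Some further vocabulary. A $C^*$-algebra is *elementary* if it is the algebra of compact operators on some Hilbert space, so a unital infinite-dimensional algebra is non-elementary. A unital algebra $A$ is *stably finite* if every isometry in every $M_n(A)$ is a unitary. A II$_1$ factor $N$ is *McDuff* if $N\cong N\bar\otimes\mathcal R$, where $\mathcal R$ is the hyperfinite II$_1$ factor; $\mathcal R$ itself is McDuff, since $\mathcal R\bar\otimes\mathcal R\cong\mathcal R$. We write $\mathcal Z$ for the Jiang–Su algebra and $\mathcal Q$ for the universal UHF algebra, and $\otimes$ for the minimal tensor product. About $\mathcal Z$ we only use $\mathcal Q\otimes\mathcal Z\cong\mathcal Q$ (Jiang–Su 1999).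

The background is the following known result. Let $A$ be non-elementary, unital, simple, separable and stably finite, such that

1. $\pi_\tau(A)''$ is a McDuff factor for all $\tau\in\partial_eT(A)$;
2. $\partial_eT(A)$ is weak$^*$ closed in $T(A)$;
3. $\partial_eT(A)$ has finite covering dimension;
4. $A$ has property (SI).

Then $A\cong A\otimes\mathcal Z$. Moreover $A\cong A\otimes\mathcal Z$ implies (1), but does not imply (2) or (3). The problem, posed in the report at https://www.mfo.de/document/1244/OWR_2012_52.pdf, is whether $A\cong A\otimes\mathcal Z$ implies (4). The answer is no.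

**Theorem A.** There is a non-elementary, unital, simple, separable, stably finite $C^*$-algebra $\mathcal A$ with $T(\mathcal A)\neq\emptyset$ and $\mathcal A\cong\mathcal A\otimes\mathcal Q\cong\mathcal A\otimes\mathcal Z$ which does not have property (SI), for any free ultrafilter $\omega$.

**Theorem B.** There is a unital, simple, separable, quasidiagonal $C^*$-algebra $A$ with a unique tracial state $\tau$ and $\pi_\tau(A)''\cong\mathcal R$ such that the following hold for every unital simple separable $D$ with $T(D)\ne\emptyset$. Put $\mathcal A=A\otimes\mathcal Q\otimes D$.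

* (i) $\mathcal A$ is unital, simple, separable, non-elementary, stably finite, $\mathcal A\cong\mathcal A\otimes\mathcal Q\cong\mathcal A\otimes\mathcal Z$, and $T(\mathcal A)\cong T(D)$ affinely homeomorphically.
* (ii) For every free ultrafilter $\omega$ there are a projection $E\in F(\mathcal A)\cap J_{\mathcal A}$ and a tracial state $\sigma$ on $F(\mathcal A)$ with $\sigma(E)=1$. Consequently $E$ is not in the closed two-sided ideal of $F(\mathcal A)$ generated by $1-E$, and (SI) fails for $e=E$, $f=1-E$.

In particular, for every nonempty metrizable Choquet simplex $\Delta$ there is such a counterexample that is quasidiagonal, has $T(\mathcal A)\cong\Delta$, and has $\pi_\theta(\mathcal A)''$ hyperfinite for all $\theta\in T(\mathcal A)$. When $\Delta$ is a point, (1), (2), (3) and $\mathcal Z$-stability hold but (4) fails.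

Theorem A is Theorem B with $D=\mathbb C$.

Before looking for an obstruction, let us see what tensorial absorption offers. Suppose $\mathcal A=A\otimes\mathcal Q$ and $E=[(E_n\otimes1)]$ with $(E_n)$ a central sequence of projections in $A$. The obvious new central sequences are $[(1\otimes q_n)]$ with $(q_n)$ central in $\mathcal Q$; they include many matrix units. But all of them commute with $E$, and an element $v$ commuting with $E$ satisfies $(1-E)vE=v(1-E)E=0$. An $s$ with $(1-E)s=s$ and $s^*s=E$ satisfies $s=sE$, because $\|s(1-E)\|^2=\|(1-E)E(1-E)\|=0$; so $s=(1-E)sE$, and $s\neq0$ cannot commute with $E$. The matrix units coming from $\mathcal Q$ give a lot of room inside $E$, but no bridge from $E$ to $1-E$. A counterexample must be an algebra in which no central sequence provides that bridge.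

## 3. Traces on $F(A)$ that charge the trace-kernel ideal

The purpose of this section is to find an invariant that forbids the bridge.

Suppose $s\in F(A)$ satisfies $s^*s=e$ and $fs=s$, where $e,f$ are positive contractions. Then $\|s\|^2=\|e\|\le1$ and $ss^*=fss^*f\le f^2\le f$. Hence for every tracial state $\sigma$ on $F(A)$,
$$\sigma(e)=\sigma(s^*s)=\sigma(ss^*)\le\sigma(f).\tag{3.1}$$
So a tracial state on $F(A)$ with $\sigma(e)>\sigma(f)$ kills the comparison. The tracial states on $F(A)$ that come from traces of $A$ vanish on $J_A$, so they never do this; but $F(A)$ may have others. The following proposition says that any tracial state on $F(A)$ that does not vanish on $F(A)\cap J_A$ is fatal for (SI).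

**Proposition C.** If a separable unital simple $A$ with $T(A)\neq\emptyset$ has (SI), then every tracial state on $F(A)$ vanishes on $F(A)\cap J_A$.

*Proof.* Let $J_0=F(A)\cap J_A$, a closed ideal of $F(A)$. Suppose $\sigma$ is a tracial state on $F(A)$ with $c:=\|\sigma|_{J_0}\|>0$.

**Step 1: concentrate $\sigma$ on $J_0$.** The aim is a tracial state $\sigma_1$ on $F(A)$ whose restriction to $J_0$ has norm one. Let $(v_\lambda)$ be an approximate unit of $J_0$ that is quasicentral in $F(A)$, that is, $\|yv_\lambda-v_\lambda y\|\to0$ for all $y\in F(A)$. Define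
$$\sigma_1(x)=c^{-1}\lim_\lambda\sigma(v_\lambda x),\qquad x\in F(A).$$

* The limit exists. Let $(\pi,H,\xi)$ be the GNS triple of the positive functional $\sigma|_{J_0}$. The representation $\pi$ of $J_0$ is nondegenerate, so it extends to $F(A)$, and $\pi(v_\lambda)\to1$ strongly. Since $v_\lambda x\in J_0$, $\sigma(v_\lambda x)=\langle\pi(v_\lambda)\pi(x)\xi,\xi\rangle\to\langle\pi(x)\xi,\xi\rangle$.
* $\sigma_1$ is a state. For $x\ge0$, traciality of $\sigma$ gives $\sigma(v_\lambda x)=\sigma(v_\lambda^{1/2}xv_\lambda^{1/2})\ge0$. And $\lim_\lambda\sigma(v_\lambda)=\|\sigma|_{J_0}\|=c$, so $\sigma_1(1)=1$.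
* $\sigma_1$ is tracial. We have $\sigma(v_\lambda xy)=\sigma(yv_\lambda x)$, and this differs from $\sigma(v_\lambda yx)$ by at most $\|yv_\lambda-v_\lambda y\|\,\|x\|\to0$. So $\sigma_1(xy)=\sigma_1(yx)$.
* $\sigma_1=c^{-1}\sigma$ on $J_0$, since $v_\lambda x\to x$ in norm for $x\in J_0$.

**Step 2: choose $e$ and $f$.** By the last bullet, $\sigma_1(v_\lambda)=c^{-1}\sigma(v_\lambda)\to1$. So there is a positive contraction $e\in J_0$ with $\sigma_1(e)>\frac12$. Put $f=1-e$. For every $k$, $1-f^k$ is a polynomial in $e$ without constant term, so $1-f^k\in J_0$ and $\|1-f^k\|_2=0$. Thus $e,f$ are admissible in the definition of (SI).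

**Step 3: contradiction.** If (SI) held, (3.1) applied to $\sigma_1$ would give $\frac12<\sigma_1(e)\le\sigma_1(f)=1-\sigma_1(e)<\frac12$. $\square$

So we look for a $\mathcal Z$-stable algebra $\mathcal A$ and a tracial state on $F(\mathcal A)$ that charges $J_{\mathcal A}$.

## 4. Conditioning on a shrinking projection

How can a state on $F(\mathcal A)$ see an $E=[(E_j)]$ whose trace tends to $0$? The natural attempt is conditional expectation in the sense of elementary probability: choose projections $p_j\in\mathcal A$ and condition the trace on $p_j$.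

For $\theta\in T(\mathcal A)$ write $\|a\|_{2,\theta}=\theta(a^*a)^{1/2}$.

**Lemma 1.** Let $\mathcal A$ be separable and unital, $\theta\in T(\mathcal A)$, and let $p_j\in\mathcal A$ be projections with $\theta(p_j)>0$. Then
$$\sigma(x)=\lim_{j\to\omega}\frac{\theta(p_jx_j)}{\theta(p_j)}=\lim_{j\to\omega}\frac{\theta(p_jx_jp_j)}{\theta(p_j)},\qquad x=[(x_j)]\in\mathcal A_\omega,$$
defines a state on $\mathcal A_\omega$. If moreover every $y=[(y_j)]\in F(\mathcal A)$ satisfies
$$\lim_{j\to\omega}\frac{\|(1-p_j)y_jp_j\|_{2,\theta}}{\theta(p_j)^{1/2}}=0,\tag{4.1}$$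
then $\sigma|_{F(\mathcal A)}$ is tracial.

*Proof.* Since $|\theta(p_jx_jp_j)|\le\|x_j\|\theta(p_j)$, the limit exists along $\omega$ and depends only on the class of $(x_j)$. Positivity and $\sigma(1)=1$ are clear.

Now assume (4.1) and let $x,y\in F(\mathcal A)$. We want to insert $p_j$ between $x_j$ and $y_j$. By the Cauchy–Schwarz inequality,
$$|\theta(p_jx_jy_jp_j)-\theta(p_jx_jp_jy_jp_j)|=|\theta(p_jx_j(1-p_j)y_jp_j)|\le\|x_j^*p_j\|_{2,\theta}\,\|(1-p_j)y_jp_j\|_{2,\theta},$$
and $\|x_j^*p_j\|_{2,\theta}\le\|x_j\|\theta(p_j)^{1/2}$. Dividing by $\theta(p_j)$ and using (4.1),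
$$\sigma(xy)=\lim_{j\to\omega}\frac{\theta(p_jx_jp_j\cdot p_jy_jp_j)}{\theta(p_j)} .$$
Exchanging the roles of $x$ and $y$ gives the same formula for $\sigma(yx)$ with the two factors swapped. Since $\theta$ is a trace, $\sigma(xy)=\sigma(yx)$. $\square$

Try this in $M_{2^\infty}$ with the $E_j$ of Section 1 and the choice $p_j=E_j$. Certainly $\sigma(E)=1$. But for the $s$ of Section 1, $(1-E_j)s_jE_j=s_j$ has $2$-norm exactly $\tau(E_j)^{1/2}$, so (4.1) fails as badly as possible; indeed $\sigma(s^*s)=1$ and $\sigma(ss^*)=0$. No other choice of $p_j$ makes $\sigma$ tracial with $\sigma(E)=1$ for this $E$, because (3.1) would give $1\le\sigma(1-E)=0$.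

The difficulty is structural. A central sequence $y$ asymptotically commutes with each *fixed* element, but (4.1) asks $y_j$ to nearly commute with $p_j$, which moves with $j$. And $p_j$ has to move. If $\theta(E_j)\to0$ and $\theta(p_jE_j)/\theta(p_j)\to1$, then $\theta(p_j)\to0$. If some subsequence of $(p_j)$ converged in norm to a projection $p$, then $\theta(p)=0$; but eventually $\|p_j-p\|<1$ along it, so $p_j$ is unitarily equivalent to $p$ and $\theta(p_j)=\theta(p)=0$, a contradiction. So the $p_j$ lie in no norm-compact set. Besides, the error in (4.1) must be small relative to $\theta(p_j)^{1/2}$, which itself tends to $0$.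

We therefore want three things at once:

* (R1) projections $E_j$ with $E=[(E_j)]\in F(\mathcal A)\cap J_{\mathcal A}$;
* (R2) projections $p_j$ with $\theta(p_jE_j)/\theta(p_j)\to1$;
* (R3) a *finite* set of elements of $\mathcal A$ such that nearly commuting with this finite set forces near-commutation with every $p_j$, in the relative sense (4.1), at a rate independent of $j$.

Requirement (R3) is a rigidity statement, and property (T) supplies it.

## 5. Property (T) as a Schur lemma with a uniform constant

A discrete group $\Gamma$ has *Kazhdan's property (T)* if there are a finite symmetric set $S\subset\Gamma$ and $\kappa>0$ such that for every unitary representation $V$ of $\Gamma$ without nonzero invariant vectors,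
$$\max_{g\in S}\|V_g\xi-\xi\|\ge\kappa\|\xi\|\qquad\text{for all }\xi .$$
A finite group $G$ has it with $S=G$, $\kappa=1$: without invariant vectors, $\sum_gV_g\xi=0$, so $\xi=|G|^{-1}\sum_g(\xi-V_g\xi)$ has norm at most $\max_g\|V_g\xi-\xi\|$. The group $\mathbb Z$ does not: the one-dimensional representations $n\mapsto z^n$ with $z\ne1$ have no nonzero invariant vectors, and as $z\to1$ they beat any given $S$ and $\kappa$.

Let $\Gamma=SL_3(\mathbb Z)$, which has property (T) (Kazhdan; see Bekka–de la Harpe–Valette, *Kazhdan's Property (T)*), and fix $S,\kappa$ as above. For an arbitrary unitary representation $V$ let $\Pi$ be the projection onto the invariant vectors. The orthogonal complement of the invariant vectors is a subrepresentation without nonzero invariant vectors. Apply the definition to $\xi-\Pi\xi$, and use $V_g(\xi-\Pi\xi)-(\xi-\Pi\xi)=V_g\xi-\xi$: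
$$\|\xi-\Pi\xi\|\le\kappa^{-1}\max_{g\in S}\|V_g\xi-\xi\|.\tag{5.1}$$

To see how this serves (R3), take two inequivalent irreducible representations $\rho_1,\rho_2$ of $\Gamma$ on $\mathbb C^{d_1},\mathbb C^{d_2}$, let $u_g=\rho_1(g)\oplus\rho_2(g)$, and let $p$ be the projection onto $\mathbb C^{d_1}$. For a matrix $x$, the corner $X=(1-p)xp$ is a $d_2\times d_1$ matrix. The group acts unitarily on such matrices (Hilbert–Schmidt norm) by $X\mapsto\rho_2(g)X\rho_1(g)^*$. Schur's lemma says that this action has no nonzero invariant vectors. So (5.1) says $\|X\|_{HS}\le\kappa^{-1}\max_{g\in S}\|\rho_2(g)X-X\rho_1(g)\|_{HS}$, with $\kappa$ independent of the pair $\rho_1,\rho_2$. For $\mathbb Z$ this uniformity is lost: with $\rho_1(1)=z_1\neq z_2=\rho_2(1)$ and $x=e_{21}$, the corner is all of $x$ while $\|[x,u_1]\|=|z_1-z_2|$ can be arbitrarily small, and infinitely many points of the circle always accumulate.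

**The algebra $B$.** The congruence quotients of $\Gamma$ are finite quotients $G$ of arbitrarily large order. Since $\sum d^2=|G|$ over the irreducible representations of $G$, finitely many irreducible representations cannot account for all of them. So $\Gamma$ has infinitely many pairwise inequivalent irreducible finite-dimensional unitary representations. Fix a sequence $\rho_i:\Gamma\to U(d_i)$, $i\ge1$, of such, and put
$$u_g=(\rho_i(g))_i\in\prod_iM_{d_i},\qquad B=C^*(u_g:g\in\Gamma)\subset\prod_iM_{d_i}.$$
$B$ is unital and separable, and it is the closed linear span of the $u_g$. The coordinate maps, again written $\rho_i:B\to M_{d_i}$, are surjective by irreducibility, and $\bigoplus_i\rho_i$ is faithful on $B$.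

**Lemma 2.** For each $i$ there is a central projection $p_i\in B$ with $\rho_i(p_i)=1$ and $\rho_j(p_i)=0$ for $j\ne i$.

For a finite group $G$ this is the classical formula $p_i=\frac{d_i}{|G|}\sum_g\overline{\chi_i(g)}\,u_g$, where $\chi_i=\mathrm{Tr}\circ\rho_i$: average $u_g\otimes\overline{\rho_i(g)}$ over $G$, then take the trace in the second factor and multiply by $d_i$. For $\Gamma$ we cannot average over the group, but property (T) lets powers of an average over $S$ do the job in norm.

*Proof.* Fix $i$.

**Step 1: a self-adjoint averaging element with a spectral gap.** Put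
$$h=\tfrac12\Big(1\otimes1+|S|^{-1}\sum_{g\in S}u_g\otimes\overline{\rho_i(g)}\Big)\in B\otimes M_{d_i}\subset\prod_j(M_{d_j}\otimes M_{d_i}).$$
Since $S$ is symmetric, $h=h^*$; the average has norm at most $1$, so $0\le h\le1$. Let $W_g=\rho_j(g)\otimes\overline{\rho_i(g)}$. The $j$-th coordinate $h_j$ is the identity on the $W$-invariant vectors, and it maps their orthogonal complement to itself. For a unit vector $\xi$ in that complement,
$$\langle(1-h_j)\xi,\xi\rangle=\frac1{2|S|}\sum_{g\in S}\big(1-\mathrm{Re}\langle W_g\xi,\xi\rangle\big)=\frac1{4|S|}\sum_{g\in S}\|W_g\xi-\xi\|^2\ge c:=\frac{\kappa^2}{4|S|}.$$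
So $0\le h_j\le1-c$ there, with $c$ independent of $j$.

**Step 2: the projections onto invariant vectors belong to $B\otimes M_{d_i}$.** Let $q_j$ be the projection onto the invariant vectors of $\rho_j\otimes\overline{\rho_i}$. By Step 1, $\|h_j^m-q_j\|\le(1-c)^m$ for all $j$. So $h^m$ converges in norm to $q=(q_j)_j$, and $q\in B\otimes M_{d_i}$.

Identify $\mathbb C^{d_j}\otimes\mathbb C^{d_i}$ with the $d_j\times d_i$ matrices by sending $\epsilon_a\otimes\epsilon_b$ (standard basis vectors) to the matrix unit in position $(a,b)$; then $W_g$ becomes $X\mapsto\rho_j(g)X\rho_i(g)^*$. Invariant $X$ are intertwiners. By Schur's lemma $q_j=0$ for $j\ne i$, and $q_i$ has rank one.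

**Step 3: remove the second tensor factor.** Let $T=(\mathrm{id}\otimes\mathrm{Tr})(q)\in B$, with $\mathrm{Tr}$ the unnormalized trace on $M_{d_i}$. Then $T_j=0$ for $j\neq i$. Since $q_i$ commutes with $\rho_i(g)\otimes\overline{\rho_i(g)}$,
$$T_i=(\mathrm{id}\otimes\mathrm{Tr})\big((1\otimes\overline{\rho_i(g)})\,q_i\,(1\otimes\overline{\rho_i(g)})^*\big)=(\mathrm{id}\otimes\mathrm{Tr})\big((\rho_i(g)^*\otimes1)\,q_i\,(\rho_i(g)\otimes1)\big)=\rho_i(g)^*T_i\,\rho_i(g).$$
So $T_i$ commutes with the irreducible $\rho_i(\Gamma)$ and is scalar. As $\mathrm{Tr}(T_i)=\mathrm{Tr}(q_i)=1$, $T_i=1/d_i$. Put $p_i=d_iT$; its coordinates are $1$ at $i$ and $0$ elsewhere, so it is a projection, central even in $\prod_jM_{d_j}$. $\square$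

The next lemma is (R3). Note that the constant $\kappa^{-1}$ does not depend on $i$, and that the bound carries the factor $\theta(p)^{1/2}$.

**Lemma 3.** Let $N$ be a von Neumann algebra with a faithful normal tracial state $\theta$, let $B\to N$ be a unital $*$-homomorphism (suppressed in the notation), and let $p=p_i$. For all $x\in N$,
$$\|(1-p)xp\|_{2,\theta}\le\kappa^{-1}\max_{g\in S}\|[x,u_g]\|\;\theta(p)^{1/2}.$$

*Proof.* **Step 1: apply (5.1) to a vector supported under $p$.** Let $\Gamma$ act on $L^2(N,\theta)$ by $V_g\xi=u_g\xi u_g^*$, and take $\xi=xp$. Since $p$ commutes with $u_g$,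
$$V_g\xi-\xi=u_gxu_g^*p-xp=[u_g,x]\,u_g^*p ,$$
which has $2$-norm at most $\|[u_g,x]\|\,\theta(p)^{1/2}$. It matters here that $p$ sits inside the vector: this produces the factor $\theta(p)^{1/2}$. Let $\eta=\Pi\xi$. By (5.1), $\|\xi-\eta\|\le\kappa^{-1}\max_{g\in S}\|[u_g,x]\|\,\theta(p)^{1/2}$.

**Step 2: the invariant vector $\eta$ satisfies $p\eta=\eta$.** Invariance means $u_g\eta=\eta u_g$ for all $g\in\Gamma$. Taking closed linear spans, $b\eta=\eta b$ for all $b\in B$, in particular $p\eta=\eta p$. Right multiplication by $p$ is a bounded operator that commutes with every $V_g$, and so does its adjoint (it is self-adjoint); hence it commutes with $\Pi$, and $\eta p=\Pi(\xi p)=\Pi\xi=\eta$. So $p\eta=\eta p=\eta$.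

**Step 3: conclude.** $\|(1-p)xp\|_{2,\theta}=\|(1-p)\xi\|=\|(1-p)(\xi-\eta)\|\le\|\xi-\eta\|$. $\square$

Lemma 3 holds in every tracial algebra that receives $B$. It remains to embed $B$ in a simple algebra in which the $p_j$ satisfy (R1) and (R2).

## 6. An inductive limit that spends each $p_j$ almost at once

We pass from $M_k(B)$ to a larger matrix algebra over $B$ by using many copies of the identity and some copies of one point evaluation $\rho_i$. At stage $n$ we evaluate at $\rho_{i_n}$ and let $\lambda_n$ be the fraction of the unit where we evaluate. The projection $e_n$ onto that fraction commutes with everything constructed so far, so the $e_n$ form central sequences, and the trace of $e_n$ will be $\lambda_n$.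

It helps to think of a lottery. Initially all mass is undecided. At stage $n$ a fraction $\lambda_n$ of the undecided mass receives the label $i_n$ for good. The trace of $p_j$ is the total mass that ends up with the label $j$. Suppose stage $n$ is the first at which the label $j$ is offered. Then the part of $p_j$ lying under $e_n$ is exactly the undecided mass that gets the label $j$ at that moment. If later offers of the label $j$ are tiny, almost all of $p_j$ lies under $e_n$, even though $e_n$ is small. The requirements on the schedule are: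

* $\lambda_n\to0$ along the first offers, so that these $e_n$ tend to zero in trace (for (R1));
* later offers of $j$ are negligible compared with the first one (for (R2));
* every label is offered infinitely often (we use this for simplicity);
* $\sum\lambda_n=\infty$, so that all mass is decided in the end (we use this for uniqueness of the trace).

Two interleaved tracks do this. Let $c(1),c(2),\dots$ be the sequence $1;\,1,2;\,1,2,3;\dots$, so that $c(l)\le l$ and each positive integer occurs infinitely often. For $j,l\ge1$ put
$$i_{2j-1}=j,\quad\lambda_{2j-1}=\frac1{j+1};\qquad i_{2l}=c(l),\quad\lambda_{2l}=4^{-l}.\tag{6.1}$$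
The odd track makes the first offers, with divergent sum; the even track returns to every label, with quickly decaying weights. The first few terms are $i=1,1,2,1,3,2,\dots$ and $\lambda=\frac12,\frac14,\frac13,\frac1{16},\frac14,\frac1{64},\dots$

**Construction of $A$.** Choose integers $r_n,t_n\ge1$ with
$$\lambda_n=\frac{t_nd_{i_n}}{r_n+t_nd_{i_n}} :$$
if $\lambda_n=a/b$ with integers $0<a<b$, take $t_n=a$ and $r_n=d_{i_n}(b-a)$. Let $k_1=1$, $k_{n+1}=k_n(r_n+t_nd_{i_n})$, $A_n=M_{k_n}(B)$, and
$$\varphi_n:A_n\to A_{n+1},\qquad\varphi_n(a)=\mathrm{diag}\big(\underbrace{a,\dots,a}_{r_n},\ \underbrace{\rho_{i_n}^{(k_n)}(a),\dots,\rho_{i_n}^{(k_n)}(a)}_{t_n}\big),$$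
where $\rho_i^{(k)}=\mathrm{id}_{M_k}\otimes\rho_i:M_k(B)\to M_{kd_i}(\mathbb C)\subset M_{kd_i}(B)$. Each $\varphi_n$ is unital, and it is injective since $r_n\ge1$. Let $A=\varinjlim A_n$, regard $A_n\subset A$, and write $\varphi_{n,m}:A_n\to A_m$ for the composed maps. Let $e_n\in M_{k_{n+1}}(\mathbb C)\subset A_{n+1}$ be the projection onto the last $t_n$ blocks. It commutes with $\varphi_n(A_n)$, that is, with $A_n\subset A$. The algebra $A$ is unital and separable, and infinite-dimensional since $k_n\to\infty$.

## 7. Simplicity, the unique trace, and the mass of $p_j$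

**Lemma 4.** $A$ is simple.

*Proof.* Let $I\neq0$ be a closed ideal of $A$. First, $I\cap A_n\ne0$ for some $n$: otherwise $A\to A/I$ would be injective, hence isometric, on every $A_n$, and so on $A$. Take $0\ne a\in I\cap A_n$. Since the $\rho_i$ are jointly faithful on $B$, there is $i$ with $\rho_i^{(k_n)}(a)\neq0$, and there is $m\ge n$ with $i_m=i$. As $a$ is a diagonal block of $\varphi_{n,m}(a)$, we get $\rho_i^{(k_m)}(\varphi_{n,m}(a))\ne0$. Now $e_m\varphi_{n,m+1}(a)$ lies in $I$, and it consists of $t_m$ copies of this nonzero scalar matrix. So $I$ contains a nonzero element of the simple algebra $M_{k_{m+1}}(\mathbb C)\otimes1$, hence $1\in I$. $\square$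

**Trace formulas.** The tracial states on $M_k(B)$ are $\mathrm{tr}_k\otimes\theta$ with $\theta\in T(B)$, where $\mathrm{tr}_k$ is the normalized trace. Write $\mathrm{tr}_i:=\mathrm{tr}_{d_i}\circ\rho_i\in T(B)$ for this trace on $B$ (indices $i,j,i_n$ of labels always refer to it, and $k_n$ to matrix sizes). In $\varphi_n(a)$, the $r_n$ identity blocks occupy the fraction $1-\lambda_n$ of the unit and the evaluated blocks the fraction $\lambda_n$. Therefore
$$(\mathrm{tr}_{k_{n+1}}\otimes\theta)\circ\varphi_n=\mathrm{tr}_{k_n}\otimes\big((1-\lambda_n)\theta+\lambda_n\mathrm{tr}_{i_n}\big),\tag{7.1}$$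
$$(\mathrm{tr}_{k_{n+1}}\otimes\theta)(e_n\varphi_n(a))=\lambda_n(\mathrm{tr}_{k_n}\otimes\mathrm{tr}_{i_n})(a).\tag{7.2}$$
Put $P_{n,m}=\prod_{n\le l<m}(1-\lambda_l)$ and $P_m=P_{1,m}$. This is the fraction still undecided at stage $m$. Since $\sum\lambda_n=\infty$, $P_{n,m}\to0$ as $m\to\infty$.

**Lemma 5.** $A$ has exactly one tracial state $\tau$. Its restriction to $A_n$ is $\mathrm{tr}_{k_n}\otimes\tau_n$, where
$$\tau_n=\sum_{m\ge n}\lambda_mP_{n,m}\,\mathrm{tr}_{i_m},\tag{7.3}$$
and $\tau(e_n)=\lambda_n$ for all $n$.

*Proof.* *Uniqueness.* Let a tracial state on $A$ restrict to $\mathrm{tr}_{k_n}\otimes\theta_n$ on $A_n$. By (7.1), $\theta_n=(1-\lambda_n)\theta_{n+1}+\lambda_n\mathrm{tr}_{i_n}$. Iterating, for all $M\ge n$,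
$$\theta_n=\sum_{m=n}^M\lambda_mP_{n,m}\,\mathrm{tr}_{i_m}+P_{n,M+1}\theta_{M+1}.$$
Let $M\to\infty$. Since $P_{n,M+1}\to0$ and $\|\theta_{M+1}\|=1$, we get $\theta_n=\tau_n$.

*Existence.* Since $\lambda_mP_{n,m}=P_{n,m}-P_{n,m+1}$, the weights in (7.3) telescope to the sum $1$, so $\tau_n$ is a tracial state on $B$. Splitting off the term $m=n$ and using $P_{n,m}=(1-\lambda_n)P_{n+1,m}$ for $m>n$ gives $\tau_n=(1-\lambda_n)\tau_{n+1}+\lambda_n\mathrm{tr}_{i_n}$. By (7.1) the states $\mathrm{tr}_{k_n}\otimes\tau_n$ are compatible and define a tracial state $\tau$ on $A$.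

Finally, (7.2) with $a=1$ gives $\tau(e_n)=\lambda_n$. $\square$

Now regard $p_j\in B=A_1\subset A$, and let
$$E_j=e_{2j-1},\qquad\text{so}\qquad\tau(E_j)=\lambda_{2j-1}=\frac1{j+1}.$$

**Lemma 6.** $\tau(p_j)>0$ for all $j$, and $\tau(p_jE_j)/\tau(p_j)\to1$.

*Proof.* Let $n=2j-1$.

**Step 1: stage $n$ is the first with label $j$.** Let $m<n$. If $m=2l-1$, then $i_m=l<j$. If $m=2l$, then $l\le j-1$ and $i_m=c(l)\le l<j$. So $i_m\ne j$.

**Step 2: the part of $p_j$ under $E_j$.** Iterating (7.1),
$$(\mathrm{tr}_{k_n}\otimes\theta)\circ\varphi_{1,n}=P_n\theta+\sum_{m<n}\lambda_mP_m\,\mathrm{tr}_{i_m}.$$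
Take $\theta=\mathrm{tr}_j$ and evaluate at $p_j$. Since $\mathrm{tr}_j(p_j)=1$ and $\mathrm{tr}_i(p_j)=0$ for $i\ne j$, Step 1 shows that the value is $P_n$. As $i_n=j$, (7.2) with $a=\varphi_{1,n}(p_j)$ gives
$$\tau(p_jE_j)=\lambda_nP_n=\frac{P_n}{j+1}.$$

**Step 3: the rest of $p_j$.** By (7.3), $\tau(p_j)=\sum_{m:\,i_m=j}\lambda_mP_m$. The term $m=n$ is $\tau(p_jE_j)$; in particular $\tau(p_j)>0$. Every other $m$ with $i_m=j$ is even, $m=2l$ with $l\ge c(l)=j$, so $m>n$ and $P_m\le P_n$. Hence
$$0\le\tau(p_j(1-E_j))=\sum_{l:\,c(l)=j}4^{-l}P_{2l}\le P_n\sum_{l\ge j}4^{-l}=\tfrac43\,4^{-j}P_n .\tag{7.4}$$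
The unknown factor $P_n$ cancels in the quotient:
$$1\ge\frac{\tau(p_jE_j)}{\tau(p_j)}\ge\frac{\frac1{j+1}}{\frac1{j+1}+\frac43\,4^{-j}}\longrightarrow1.\qquad\square$$

For $j=2$, by hand: $n=3$, $P_3=\frac12\cdot\frac34=\frac38$, so $\tau(p_2E_2)=\frac13\cdot\frac38=\frac18$, while (7.4) gives $\tau(p_2(1-E_2))\le\frac43\cdot\frac1{16}\cdot\frac38=\frac1{32}$. So already at least $\frac45$ of $p_2$ lies under $E_2$, although $\tau(E_2)=\frac13$.

## 8. The structure of $A\otimes\mathcal Q\otimes D$ and the failure of (SI)

Let $D$ be unital, simple and separable with $T(D)\neq\emptyset$, and let $\mathcal A=A\otimes\mathcal Q\otimes D$.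

### 8.1. Proof of Theorem B (i)

**Step 1: simplicity and absorption.** $\mathcal A$ is unital and separable. It is simple because minimal tensor products of simple $C^*$-algebras are simple (Takesaki). It is infinite-dimensional and unital, hence non-elementary. Since $\mathcal Q\cong\mathcal Q\otimes\mathcal Q$ and $\mathcal Q\cong\mathcal Q\otimes\mathcal Z$ (Jiang–Su 1999), $\mathcal A\cong\mathcal A\otimes\mathcal Q\cong\mathcal A\otimes\mathcal Z$.

**Step 2: the traces.** Let $\theta\in T(\mathcal A)$ and $0\le y\in\mathcal Q\otimes D$. The functional $a\mapsto\theta(a\otimes y)$ on $A$ is positive, and it is tracial since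
$$\theta(ab\otimes y)=\theta\big((a\otimes y^{1/2})(b\otimes y^{1/2})\big)=\theta\big((b\otimes y^{1/2})(a\otimes y^{1/2})\big)=\theta(ba\otimes y).$$
By uniqueness of $\tau$ it is a multiple of $\tau$, so $\theta(a\otimes y)=\tau(a)\,\theta(1\otimes y)$. The same argument with the unique trace $\mathrm{tr}_{\mathcal Q}$ of $\mathcal Q$ gives $\theta(1\otimes q\otimes z)=\mathrm{tr}_{\mathcal Q}(q)\,\theta(1\otimes1\otimes z)$. Hence
$$T(\mathcal A)=\{\tau\otimes\mathrm{tr}_{\mathcal Q}\otimes\theta_D:\theta_D\in T(D)\}.$$
Restriction to $D$ is a continuous affine bijection $T(\mathcal A)\to T(D)$ of compact Hausdorff spaces, hence an affine homeomorphism. In particular $T(\mathcal A)\ne\emptyset$.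

**Step 3: stable finiteness.** A tracial state $\theta$ on the simple algebra $\mathcal A$ is faithful, because $\{x:\theta(x^*x)=0\}$ is a proper closed ideal. So is its amplification to $M_n(\mathcal A)$. If $v\in M_n(\mathcal A)$ and $v^*v=1$, then $1-vv^*\ge0$ has trace $0$, so $vv^*=1$. $\square$

### 8.2. Proof of Theorem B (ii)

Fix a free ultrafilter $\omega$. Write $E_j,p_j,u_g$ also for $E_j\otimes1\otimes1$, $p_j\otimes1\otimes1$, $u_g\otimes1\otimes1\in\mathcal A$, and let $E=[(E_j)_j]\in\mathcal A_\omega$, a projection.

**Step 1: $E\in F(\mathcal A)\cap J_{\mathcal A}$; this is (R1).** $E_j=e_{2j-1}$ commutes with $A_n\otimes\mathcal Q\otimes D$ as soon as $2j-1\ge n$. These subalgebras have dense union, so $E\in F(\mathcal A)$. By Section 8.1, every $\theta\in T(\mathcal A)$ satisfies $\theta(E_j)=\tau(E_j)=\frac1{j+1}$. So $\|E\|_2=0$.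

**Step 2: the trace $\sigma$.** Fix $\theta\in T(\mathcal A)$. Then $\theta(p_j)=\tau(p_j)>0$ by Lemma 6. Let $\sigma$ be the state of Lemma 1 for $\theta$ and $(p_j)$. To see that it is tracial on $F(\mathcal A)$ we verify (4.1). Let $y=[(y_j)]\in F(\mathcal A)$ and $\varepsilon_j=\max_{g\in S}\|[y_j,u_g]\|$. Since $S$ is finite and $y$ commutes with each $u_g\in\mathcal A$, $\lim_{j\to\omega}\varepsilon_j=0$. The vector trace induced by $\theta$ on $N=\pi_\theta(\mathcal A)''$ is normal, tracial and faithful (a cyclic tracial vector is separating). Lemma 3, applied to $N$, to $b\mapsto\pi_\theta(b\otimes1\otimes1)$, to $x=\pi_\theta(y_j)$ and to $p=p_j$, gives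
$$\|(1-p_j)y_jp_j\|_{2,\theta}\le\kappa^{-1}\varepsilon_j\,\theta(p_j)^{1/2}\qquad\text{for every }j .$$
This is (4.1). Here the index of $p_j$ and the index of $y_j$ move together, and the estimate survives because $\kappa$ does not depend on $j$.

By Lemma 6, $\sigma(E)=\lim_{j\to\omega}\tau(p_jE_j)/\tau(p_j)=1$.

**Step 3: failure of (SI).** Let $e=E$ and $f=1-E$. Then $e\in J_{\mathcal A}$, and $f^k=f$ for $k\ge1$, so $\sup_k\|1-f^k\|_2=\|E\|_2=0<1$. If $s\in F(\mathcal A)$ satisfied $fs=s$ and $s^*s=e$, then (3.1) would give $1=\sigma(E)\le\sigma(1-E)=0$, a contradiction. So $\mathcal A$ does not have (SI).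

**Step 4: the ideal generated by $1-E$.** Since $\sigma|_{F(\mathcal A)}$ is a tracial state, $I_\sigma=\{x\in F(\mathcal A):\sigma(x^*x)=0\}$ is a closed two-sided ideal of $F(\mathcal A)$. It contains $1-E$ and not $E$. So $E$ is not in the closed two-sided ideal of $F(\mathcal A)$ generated by $1-E$. $\square$

With $D=\mathbb C$ this proves Theorem A. The properties of $A$ claimed in Theorem B that remain are quasidiagonality and $\pi_\tau(A)''\cong\mathcal R$.

## 9. Quasidiagonality, hyperfiniteness and prescribed trace simplices

We use quasidiagonality in the form of Voiculescu's criterion: a unital separable $C^*$-algebra $C$ is *quasidiagonal* if for every finite $\mathcal F\subset C$ and $\varepsilon>0$ there is a unital completely positive (u.c.p.) map $\psi:C\to M_K$ with $\|\psi(xy)-\psi(x)\psi(y)\|\le\varepsilon$ and $\|\psi(x)\|\ge\|x\|-\varepsilon$ for $x,y\in\mathcal F$. For example, $B$ is quasidiagonal: finite direct sums of the $\rho_i$ are multiplicative and almost isometric on a given finite set.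

**Lemma 7.** Let $C$ be a unital separable $C^*$-algebra that is the closure of an increasing union of unital subalgebras $C_n$, each of which has a separating family of finite-dimensional unital representations. Then $C$ is quasidiagonal.

*Proof.* Let $\mathcal F$ and $\varepsilon$ be given, and let $0<\delta\le1$. Choose $n$ and, for each $x\in\mathcal F$, an $x'\in C_n$ with $\|x-x'\|\le\delta$. The norm of an element of $C_n$ is the supremum of its norms in finite direct sums from the separating family. So a suitable finite direct sum $\pi:C_n\to M_K$, a unital $*$-homomorphism, satisfies $\|\pi(x')\|\ge\|x'\|-\delta$ for all $x\in\mathcal F$. By Arveson's theorem $\pi$ extends to a u.c.p. map $\psi:C\to M_K$, which is still multiplicative on $C_n$. For $x,y\in\mathcal F$,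
$$\|\psi(xy)-\psi(x)\psi(y)\|\le\|\psi(xy-x'y')\|+\|\psi(x')\psi(y')-\psi(x)\psi(y)\|\le2\delta(\|x\|+\|y\|+1),$$
and $\|\psi(x)\|\ge\|\pi(x')\|-\delta\ge\|x'\|-2\delta\ge\|x\|-3\delta$. For $\delta$ small enough both bounds are as required. $\square$

**$A$ is quasidiagonal.** Apply Lemma 7 with $C_n=A_n=M_{k_n}(B)$: the representations $\rho_i^{(k_n)}$, $i\ge1$, separate its points.

**$\pi_\tau(A)''\cong\mathcal R$.** **Step 1: it is a II$_1$ factor.** Since $\tau$ is the unique tracial state, it is extreme, so $N=\pi_\tau(A)''$ is a finite factor. Since $A$ is simple and infinite-dimensional, $\pi_\tau$ is faithful and $N$ is infinite-dimensional. So $N$ is a II$_1$ factor, with separable predual because $A$ is separable.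

**Step 2: the weak closure of $A_n$.** The point is to see that it is a direct product of matrix algebras. Let $N_n=\pi_\tau(A_n)''\subset N$ and let $\xi_\tau$ be the trace vector. Compression to the closure of $\pi_\tau(A_n)\xi_\tau$ is a normal homomorphism of $N_n$ onto $\pi_{\tau|A_n}(A_n)''$. If $x\in N_n$ is in its kernel, then $x\xi_\tau=0$, so $x=0$ because $\xi_\tau$ is separating for $N$. Hence $N_n\cong\pi_{\tau|A_n}(A_n)''$.

By (7.3), collecting terms with the same label, $\tau|_{A_n}=\sum_iw_i\,\mathrm{tr}_{k_nd_i}\circ\rho_i^{(k_n)}$ with $\sum_iw_i=1$, and $w_i>0$ because every label occurs among the $i_m$ with $m\ge n$. So the GNS representation of $\tau|_{A_n}$ can be realized on $\bigoplus_iL^2(M_{k_nd_i},\mathrm{tr}_{k_nd_i})$, where $a$ acts as left multiplication by $\rho_i^{(k_n)}(a)$ in the $i$-th summand, with the vector $(w_i^{1/2}\,1)_i$. This vector is cyclic: multiplying it by elements of $(1\otimes p_i)A_n$ yields the whole $i$-th summand. For the same reason the generated von Neumann algebra contains each $M_{k_nd_i}$ acting on its own summand,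 and so $N_n\cong\prod_iM_{k_nd_i}$, the $\ell^\infty$-direct sum.

**Step 3: local approximation by finite-dimensional algebras.** Let $z_i\in N_n$ be the central projection with $z_iN_n\cong M_{k_nd_i}$. For $a\in N_n$, $\|a-\sum_{i\le m}z_ia\|_{2,\tau}\le\|a\|\,\tau(1-\sum_{i\le m}z_i)^{1/2}\to0$ as $m\to\infty$. So finitely many elements of $N_n$ are approximated in $\|\cdot\|_{2,\tau}$ by elements of the finite-dimensional unital algebra $\bigoplus_{i\le m}z_iN_n+\mathbb C\,(1-\sum_{i\le m}z_i)$. The algebras $N_n$ increase with $n$, and $\bigcup_nN_n$ is $\|\cdot\|_{2,\tau}$-dense in $N$. Thus any finite subset of $N$ is approximated in $2$-norm by finite-dimensional unital subalgebras. Hence $N$ is hyperfinite, and by Murray–von Neumann $N\cong\mathcal R$. This completes the properties of $A$ in Theorem B.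

**Arbitrary simplices.** Let $\Delta$ be a nonempty metrizable Choquet simplex. Then $\Delta\cong T(D)$ for some unital simple separable AF algebra $D$ (Goodearl 1977; Blackadar 1980); when $\Delta$ is a point take $D=\mathbb C$. For $\mathcal A=A\otimes\mathcal Q\otimes D$, Theorem B (i) and (ii) hold, and $T(\mathcal A)\cong\Delta$. We check the three remaining claims.

*Quasidiagonality.* $\mathcal Q\otimes D$ is a unital separable AF algebra, the closure of an increasing union of finite-dimensional unital subalgebras $F_n$. So $\mathcal A$ is the closure of the increasing union of the $A_n\otimes F_n$. Each $A_n\otimes F_n$ is a finite direct sum of matrix algebras over $B$, and the maps $\mathrm{id}\otimes\rho_i$ on the summands provide a separating family of finite-dimensional representations (add a representation of the other summands to make them unital). Lemma 7 applies.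

*Hyperfiniteness.* For $\theta=\tau\otimes\mathrm{tr}_{\mathcal Q}\otimes\theta_D$,
$$\pi_\theta(\mathcal A)''\cong\pi_\tau(A)''\,\bar\otimes\,\pi_{\mathrm{tr}_{\mathcal Q}}(\mathcal Q)''\,\bar\otimes\,\pi_{\theta_D}(D)'' .$$
The first factor is $\mathcal R$; the other two are weak closures of increasing unions of finite-dimensional algebras, since $\mathcal Q$ and $D$ are AF. Each factor is thus generated by an increasing sequence of finite-dimensional subalgebras, and the tensor products of these subalgebras generate the tensor product. So $\pi_\theta(\mathcal A)''$ is hyperfinite, for every $\theta\in T(\mathcal A)$.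

*The case of a point.* Here $D=\mathbb C$ and $T(\mathcal A)=\{\theta\}$, so (2) and (3) are trivial. Moreover $\pi_\theta(\mathcal A)''\cong\mathcal R\bar\otimes\mathcal R\cong\mathcal R$ is McDuff, which is (1). By Theorem B (i), $\mathcal A\cong\mathcal A\otimes\mathcal Z$, and by Theorem B (ii), condition (4) fails. $\blacksquare$
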